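# Chains of prime $t$-ideals that shrink in a power series ring

## 1. A rank-two valuation ring and its power series

Let $k$ be a field and let $W=k(y)[x]_{(x)}$, a discrete valuation ring with uniformizer $x$ and residue field $k(y)$. Let
$$V=k[y]_{(y)}+xW ,$$
the ring of those elements of $W$ whose residue at $x=0$ lies in $k[y]_{(y)}$.

Every nonzero $z\in k(x,y)$ can be written $z=x^ay^bw$ with $a,b\in\mathbb Z$ and $w$ a unit of $V$. First write $z=x^aw'$ with $w'$ a unit of $W$. The residue of $w'$ is a nonzero element of $k(y)$, so it equals $y^bc'$ with $c'$ a unit of $k[y]_{(y)}$. Then $w=w'/y^b$ has residue $c'$, so $w$ and $w^{-1}$ lie in $V$. Moreover $z\in V$ exactly when $a>0$, or $a=0$ and $b\ge0$: if $a>0$, then $z\in xW\subseteq V$; if $a=0$, the residue $y^bc'$ lies in $k[y]_{(y)}$ iff $b\ge 0$; if $a<0$, then $z\notin W$. So $z\in V$ iff $(a,b)\ge(0,0)$ lexicographically. Of two nonzero elements of $V$ one divides the other, and every finitely generated ideal of $V$ is principal.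

The nonzero primes of $V$ are $P_1=xW$ and $P_2=yV$, with $P_1\subsetneq P_2$. Indeed $V/yV=k$ and $V/xW=k[y]_{(y)}$, so both are prime and $P_2$ is maximal. Let $P$ be a nonzero prime. If $y\in P$, then $P=P_2$. If $y\notin P$, no element of $P$ has $a=0$: such an element is a unit times $y^b$, and $y^b\in P$ would give $y\in P$ or $1\in P$. Hence $P\subseteq P_1$. Pick $x^ay^b\in P$. For $z\in P_1$ the $x$-exponent of $z^{a+1}$ exceeds $a$, so $z^{a+1}\in x^ay^bV\subseteq P$ and $z\in P$. So $P=P_1$.

An element $x^ay^bw$ lies in every $y^nV$ iff $(a,b-n)\ge(0,0)$ for all $n$, that is, iff $a\ge1$. So $P_1=\bigcap_n y^nV$. Let $P_i[[X]]$ be the set of series with all coefficients in $P_i$. It is prime in $V[[X]]$, since $V[[X]]/P_i[[X]]\cong (V/P_i)[[X]]$ is a domain. Reading conditions coefficient by coefficient,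
$$P_2[[X]]=y\,V[[X]],\qquad P_1[[X]]=\bigcap_n y^n\,V[[X]] .$$
So the chain $P_1\subsetneq P_2$ lifts to a chain of primes of $V[[X]]$, and each lifted prime is again an intersection of principal ideals. Being such an intersection is a strong form of being a "$t$-ideal". The rest of these notes asks whether chains of prime $t$-ideals always survive the passage to power series.

## 2. $t$-ideals and the inequality between $t\text{-}\dim R[[X]]$ and $t\text{-}\dim R$

Let $A$ be an integral domain with quotient field $K$. We write $\mathrm{qf}$ for the quotient field of a domain. "Almost all" means all but finitely many, an empty product is $1$, and the axiom of choice is used freely.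

**Definition 2.1.** For a nonzero fractional ideal $I$ of $A$ put
$$I^{-1}=\{x\in K:xI\subseteq A\},\qquad I_v=(I^{-1})^{-1},\qquad I_t=\bigcup\{J_v: J\subseteq I\},$$
where $J$ runs over the nonzero finitely generated fractional ideals inside $I$. The ideal $I$ is a *$t$-ideal* if $I=I_t$. A *prime $t$-ideal* is a nonzero prime ideal that is a $t$-ideal.

Directly from the definition, $I\subseteq I_v$; if $I\subseteq I'$, then $I_v\subseteq I'_v$; and $(cI)_v=cI_v$, $(cA)_v=cA$ for $0\ne c\in K$. In particular $J\subseteq A$ implies $J_v\subseteq A$. A nonzero prime $P$ is a $t$-ideal iff $J_v\subseteq P$ for every nonzero finitely generated ideal $J\subseteq P$. If a nonzero ideal $I$ is an intersection of principal fractional ideals $z_\alpha A$, then $I$ is a $t$-ideal, because $J\subseteq I$ gives $J_v\subseteq (z_\alpha A)_v=z_\alpha A$ for all $\alpha$.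

Here is a prime that is not a $t$-ideal. In $A=k[x,y]$ let $J=(x,y)$. If $hx,hy\in A$, the reduced denominator of $h$ divides both $x$ and $y$, so $h\in A$. Thus $J^{-1}=A$ and $J_v=A\not\subseteq J$.

**Definition 2.2.** $t\text{-}\dim A$ is the supremum, possibly $\infty$, of the lengths $n$ of chains $P_1\subsetneq\cdots\subsetneq P_n$ of prime $t$-ideals of $A$; it is $0$ when $A$ is a field.

For the ring $V$ of Section 1 every finitely generated nonzero ideal is principal, so every nonzero ideal is a $t$-ideal and $t\text{-}\dim V=2$. Both $P_1[[X]]$ and $P_2[[X]]$ are intersections of principal ideals, so $t\text{-}\dim V[[X]]\ge2$.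

**Lemma 2.3.** If $p$ is a prime element of $A$, then $pA$ is a prime $t$-ideal, and it is the only prime $t$-ideal containing $p$.

*Proof.* $pA$ is principal, hence a $t$-ideal. Let $T\ne pA$ be a prime $t$-ideal with $p\in T$, and take $g\in T\setminus pA$. An element of $(p,g)^{-1}$ has the form $z=y/p$ with $y\in A$ and $yg\in pA$. As $g\notin pA$, we get $y\in pA$ and $z\in A$. So $(p,g)^{-1}=A$ and $(p,g)_v=A\subseteq T$, a contradiction. $\square$

Consequently in a UFD the prime $t$-ideals are exactly the height-one primes: a nonzero prime contains a prime element $p$, and if it is a $t$-ideal it equals $pA$.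

**Lemma 2.4.** A prime $Q$ of $A$ minimal over $cA$ with $c\neq0$ is a $t$-ideal. Hence every nonzero prime contains a prime $t$-ideal.

*Proof.* We first show $(J_v)^m\subseteq(J^m)_v$ for every nonzero fractional ideal $J$. If $xJ^m\subseteq A$, then $xJ^{m-1}\subseteq J^{-1}$, so $xJ^{m-1}J_v\subseteq A$. Now one factor $J$ has become $J_v$; repeating the exchange for the other factors gives $x(J_v)^m\subseteq A$. So $(J_v)^m$ is multiplied into $A$ by all of $(J^m)^{-1}$.

Let $J\subseteq Q$ be nonzero and finitely generated. The ideal $QA_Q$ is the radical of $cA_Q$, and $J$ is finitely generated, so there are $s\in A\setminus Q$ and $m\ge1$ with $sJ^m\subseteq cA$. Then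
$$s(J_v)^m\subseteq s(J^m)_v=(sJ^m)_v\subseteq(cA)_v=cA\subseteq Q .$$
For $x\in J_v\subseteq A$ we get $sx^m\in Q$ and $s\notin Q$, so $x\in Q$. Finally, a nonzero prime containing $c\ne0$ contains a prime minimal over $cA$, by Zorn's lemma. $\square$

**Krull domains.** A *Krull domain* is a domain $A$ whose localizations at height-one primes $\mathfrak Q$ are discrete valuation rings, with normalized valuations $v_{\mathfrak Q}$, such that an element $h\in\mathrm{qf}(A)$ lies in $A$ iff $v_{\mathfrak Q}(h)\ge0$ for all $\mathfrak Q$, and every nonzero $f\in A$ lies in only finitely many $\mathfrak Q$. For $f\in A$ one has $f\in\mathfrak Q$ iff $v_{\mathfrak Q}(f)>0$ (with $v_{\mathfrak Q}(0)=\infty$). A UFD is a Krull domain, $v_{pA}$ being the exponent of the prime $p$. If $A$ is a Krull domain, so is $A[[X]]$ (Matsumura, *Commutative Ring Theory*, Thm. 12.4). In particular $D[[X]]$ is a Krull domain for every UFD $D$.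

For Krull dimension, $P\mapsto P[[X]]$ sends chains of primes to chains of primes, so $\dim R[[X]]\ge\dim R$ always. Does
$$t\text{-}\dim R[[X]]\ \ge\ t\text{-}\dim R \tag{2.1}$$
hold for every domain $R$? The question is taken from "On Generalized Krull Power Series Rings", where (2.1) is noted for $t$-SFT domains and is said to be unknown in general. Here a nonzero ideal $I$ is a *$t$-SFT ideal* if there are a finitely generated ideal $J\subseteq I$ and $m\ge 1$ with $a^m\in J_v$ for all $a\in I_t$, and a domain is $t$-SFT if all its nonzero ideals are. For example, a Noetherian domain is $t$-SFT: take $J=I$ and $m=1$, since then $I_t=I_v$.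

The simplest cases can be settled at once. For any domain $R$ the element $X$ is a prime element of $R[[X]]$, so $XR[[X]]$ is a prime $t$-ideal and $t\text{-}\dim R[[X]]\ge1$. Hence (2.1) holds whenever $t\text{-}\dim R\le1$, and a counterexample needs $t\text{-}\dim R\ge2$. The answer is that (2.1) fails, already at this smallest possible value.

**Theorem A.** There is an integral domain $R$ with $t\text{-}\dim R=2$ and $t\text{-}\dim R[[X]]=1$.

**Theorem B.** For every $n\in\{2,3,4,\dots\}\cup\{\infty\}$ there is a domain $R$ with $t\text{-}\dim R=n$ and $t\text{-}\dim R[[X]]\le2$ (and $=1$ if $n=2$). So $t\text{-}\dim R$ is not bounded by any function of $t\text{-}\dim R[[X]]$.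

## 3. A prime $t$-ideal $N$ for which $N[[X]]$ is not a $t$-ideal

The sensible first attempt to prove (2.1) is to lift a chain $P_1\subsetneq\cdots\subsetneq P_n$ to $P_1[[X]]\subsetneq\cdots\subsetneq P_n[[X]]$ and to check that the lifted primes are $t$-ideals. If $P=\bigcap z_\alpha R$ is an intersection of principal fractional ideals, this works: comparing coefficients, $P[[X]]=\bigcap z_\alpha R[[X]]$. But a prime $t$-ideal is in general only a directed union of ideals $J_v$ with $J$ finitely generated, and a single element of $P[[X]]$ has infinitely many coefficients, which need not lie in one such $J_v$. Here is a ring in which this difficulty is real. It will be the ring of Theorem A.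

Let $k=\mathbb Q$, $O=k[[t]]$, $E=k((t))$, with valuation $\mathrm{ord}$. The field $k(t)$ is countable, the algebraic closure in $E$ of a countable subfield is countable, and $k[[t]]$ is uncountable. So we can choose inductively $\theta_1,\theta_2,\dots\in k[[t]]$ algebraically independent over $k(t)$. Put $\tau_n=t+t^2\theta_n$. Since $\theta_n=(\tau_n-t)/t^2$, the $\tau_n$ are algebraically independent over $k(t)$, hence over $k$, and $\mathrm{ord}\,\tau_n=1$. Let $D=k[u_1,u_2,\dots]$ and define $k$-algebra homomorphisms $D\to E$ by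
$$\varphi_n(u_n)=\tau_n^{-1},\quad\varphi_n(u_j)=\tau_j\ (j\neq n),\qquad \varphi_\infty(u_j)=\tau_j\ \text{ for all }j .$$
All of them are injective, by algebraic independence. Put
$$R=\{d\in D:\varphi_n(d)\in O\ \text{ for all } n\ge1\}.$$
The $n$-th condition says that $d$ has no pole at the $n$-th place, and $u_n$ has a simple pole there and nowhere else. A monomial $u^\alpha$ has order $\sum_{j\ne n}\alpha_j-\alpha_n$ at place $n$. So $u_n\notin R$ and $u_1^2u_2\notin R$, while $u_iu_j\in R$ for $i\neq j$: its order is $0$ at places $i$ and $j$, and $2$ elsewhere. If $u_n$ does not occur in $d$, then $\varphi_n(d)=\varphi_\infty(d)$; and $\varphi_\infty(d)\equiv d(0)\pmod t$. Hence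
$$\varphi_n(r)\equiv r(0)\pmod t\quad\text{for every } r\in R\text{ and every } n\text{ such that }u_n\text{ does not occur in } r. \tag{3.1}$$

Let $N=\{r\in R:r(0)=0\}$, the kernel of $R\to k$, $r\mapsto r(0)$. It is a maximal ideal, nonzero because $u_1u_2\in N$.

**$N$ is a $t$-ideal.** Let $0\ne J\subseteq N$ be finitely generated. For almost all $n$ the variable $u_n$ occurs in none of the chosen generators, so by (3.1) they have order at least $1$ at place $n$, and then so do all elements of $J$. For such $n$ and $r\in J$, the element $u_nr$ has order at least $-1+1=0$ at place $n$, and at a place $m\ne n$ its image is $\tau_n\varphi_m(r)\in O$. So $u_nJ\subseteq R$; in particular $u_n\in\mathrm{qf}(R)$ and $u_n\in J^{-1}$. If $0\ne a\in J_v$, then $a\in R$ and $u_na\in R$ for almost all $n$, so $\mathrm{ord}\,\varphi_n(a)\ge1$ for almost all $n$. Choosing such an $n$ with $u_n$ not occurring in $a$, we get $a(0)=0$ from (3.1). Thus $J_v\subseteq N$.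

**$t\text{-}\dim R\ge2$.** The prime $P=u_1D\cap R$ contains $u_1u_2\ne0$, lies in $N$, and misses $u_2u_3\in N$. By Lemma 2.4 it contains a prime $t$-ideal, which lies strictly below $N$.

**$N[[X]]$ is not a $t$-ideal of $B=R[[X]]$.** Consider
$$f=u_1u_2,\qquad g=\sum_{j\ge4}u_3u_jX^j ,$$
both in $N[[X]]$. We show $(f,g)^{-1}=B$, so that $(f,g)_v=B\not\subseteq N[[X]]$. Let $\Delta=D[[X]]$, $L=k[[t,X]]=O[[X]]$, and let $\Phi_n:\Delta\to E[[X]]$ be $\varphi_n$ applied to coefficients. It is injective, and a series $h\in\Delta$ is in $B$ iff $\Phi_n(h)\in L$ for all $n$. Let $h\in\mathrm{qf}(B)$ with $hf=:p\in B$ and $hg\in B$. Then $pg\in u_1u_2\Delta$. The elements $u_1,u_2$ are prime in $\Delta$ and do not divide $g$, so $p\in u_1u_2\Delta$ and $h\in\Delta$. If $n\in\{1,2\}$, then $\varphi_n(u_1u_2)$ is a unit of $O$ and $\Phi_n(h)\in L$. If $n\ge3$, then $\varphi_n(f)=\tau_1\tau_2$ is $t^2$ times a unit of $O$, so $\Phi_n(h)=q/t^2$ with $q\in L$. The series $\Phi_n(g)$ is not divisible by the prime $t$ of $L$: for $n\ge4$ its coefficient at $X^n$ is $\tau_3\tau_n^{-1}$,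 and for $n=3$ its coefficient at $X^4$ is $\tau_3^{-1}\tau_4$, both units of $O$. From $t^2\mid q\,\Phi_n(g)$ we get $t^2\mid q$, so $\Phi_n(h)\in L$. Hence $h\in B$.

Any finitely many coefficients of $g$ vanish together modulo $t$ at almost all places, but at every place $n\ge3$ some coefficient of $g$ is a unit. So the lift fails for $N$. This does not yet show $t\text{-}\dim B=1$, since $B$ might contain other chains. We have to determine all the prime $t$-ideals of $B$ well enough to exclude chains of length $2$. The fact that a power series can do something different at each of infinitely many places, one coefficient at a time, will be the main tool.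

## 4. Rings cut out of a UFD by infinitely many places with independent poles

We fix an abstract setting, which will serve for both theorems.

Let $k$ be a field, $O=k[[t]]$, $E=k((t))$ and $L=k[[t,X]]=O[[X]]\subset E[[X]]$, a UFD. Let $D\supseteq k$ be a UFD. Let $\Lambda$ be a countably infinite set with a fixed injection $\lambda\mapsto|\lambda|\in\mathbb N$, let $\varphi_\lambda:D\to E$ be $k$-algebra homomorphisms and $u_\lambda\in D$ elements $(\lambda\in\Lambda)$ such that:

- (A1) each $\varphi_\lambda$ is injective;
- (A2) for each $d\in D$, $\varphi_\lambda(d)\in O$ for almost all $\lambda$;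
- (A3) for each $0\ne d\in D$, $\sup_\lambda\mathrm{ord}\,\varphi_\lambda(d)<\infty$;
- (A4) $\mathrm{ord}\,\varphi_\lambda(u_\lambda)=-1$, and $\varphi_\mu(u_\lambda)\in O$ for $\mu\ne\lambda$.

Put
$$R=\{d\in D:\varphi_\lambda(d)\in O\ \forall\lambda\}\supseteq k,\qquad \Delta=D[[X]],\qquad B=R[[X]].$$
Let $\Phi_\lambda:\Delta\to E[[X]]$ be the coefficientwise extension of $\varphi_\lambda$. It is an injective ring homomorphism, and
$$B=\{f\in\Delta:\Phi_\lambda(f)\in L\ \forall\lambda\}. \tag{4.1}$$
We write $f=\sum_jf_jX^j$ for the coefficients of a series.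

The ring of Section 3 is an example, with $\Lambda=\{1,2,\dots\}$ and $|n|=n$. The ring $D$ is a UFD, and (A1) and (A4) are clear. Since $\varphi_n(d)=\varphi_\infty(d)\in O$ for almost all $n$, (A2) holds. The orders $\mathrm{ord}\,\varphi_n(d)$ with $d\neq0$ equal the finite number $\mathrm{ord}\,\varphi_\infty(d)$ for almost all $n$ and are finite for the others, so (A3) holds. Had we taken all $\tau_n=t$, then $u_1-u_2$ would map to $0$ under $\varphi_n$ for $n\ge 3$, and (A1) and (A3) would fail.

**Prescribing one polar part.** For $c\in E$ there is $a\in k[u_\lambda]$ with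
$$\varphi_\lambda(a)-c\in O,\qquad \varphi_\mu(a)\in O\ \text{ for }\mu\ne\lambda. \tag{4.2}$$
Indeed $\mathrm{ord}\,\varphi_\lambda(u_\lambda^m)=-m$, so the polar part of $c$ can be removed term by term, from the most negative power of $t$ upward, with $k$-multiples of powers of $u_\lambda$. The second statement is (A4).

**Lemma 4.1.** Let $c_\lambda\in E[[X]]$ $(\lambda\in\Lambda)$ be such that for each $j$ the coefficient $c_{\lambda,j}$ of $X^j$ lies in $O$ for almost all $\lambda$. Then there is $b\in\Delta$ with $\Phi_\lambda(b)-c_\lambda\in L$ for all $\lambda$.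

*Proof.* The set $F_j=\{\lambda:c_{\lambda,j}\notin O\}$ is finite. For $\lambda\in F_j$ choose, by (4.2), $a_{\lambda,j}\in k[u_\lambda]$ with $\varphi_\lambda(a_{\lambda,j})-c_{\lambda,j}\in O$. Put $b_j=\sum_{\lambda\in F_j}a_{\lambda,j}\in D$ and $b=\sum b_jX^j$. If $\lambda\in F_j$, then $\varphi_\lambda(b_j)-c_{\lambda,j}$ is an element of $O$ plus the terms $\varphi_\lambda(a_{\mu,j})\in O$ with $\mu\ne\lambda$. If $\lambda\notin F_j$, all terms of $\varphi_\lambda(b_j)$ and $c_{\lambda,j}$ itself lie in $O$. So $\varphi_\lambda(b_j)-c_{\lambda,j}\in O$ in all cases. $\square$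

An element of $D$ has poles at only finitely many places, by (A2). An element of $\Delta$ may have poles at all places, with prescribed polar parts, as long as each coefficient involves only finitely many of them.

**Lemma 4.2.** (a) If $0\ne f\in R$, then $D=R+fD$. (b) If $f\in B$ and $f_0\ne0$, then $\Delta=B+f\Delta$.

*Proof.* (b) Let $a\in\Delta$; we look for $b$ such that $a-fb$ has no poles. For each $\lambda$ let $N_\lambda\le\infty$ be maximal with $\varphi_\lambda(a_j)\in O$ for all $j<N_\lambda$, and put
$$l_\lambda=\sum_{j<N_\lambda}\varphi_\lambda(a_j)X^j\in L,\qquad c_\lambda=\frac{\Phi_\lambda(a)-l_\lambda}{\Phi_\lambda(f)} .$$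
Since $\varphi_\lambda(f_0)\ne0$, $\Phi_\lambda(f)$ is a unit of $E[[X]]$, so $c_\lambda\in X^{N_\lambda}E[[X]]$ (and $c_\lambda=0$ if $N_\lambda=\infty$). Fix $j$. By (A2) applied to $a_0,\dots,a_j$, we have $N_\lambda>j$ for almost all $\lambda$, and then $c_{\lambda,j}=0$. So Lemma 4.1 gives $b\in\Delta$ with $\Phi_\lambda(b)-c_\lambda\in L$ for all $\lambda$. Since $\Phi_\lambda(f)\in L$,
$$\Phi_\lambda(a-fb)=l_\lambda+\Phi_\lambda(f)\bigl(c_\lambda-\Phi_\lambda(b)\bigr)\in L\quad\text{for all }\lambda ,$$
and $a-fb\in B$ by (4.1).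

(a) Apply (b) to the constant series $a\in D$ and $f$. The constant term of $a-fb\in B$ is $a-fb_0\in R$. $\square$

## 5. Prime $t$-ideals of $R$ and ultrafilters on the places

An *ultrafilter* on a set $S$ is a family $U$ of subsets of $S$ with $\emptyset\notin U$, closed under supersets and finite intersections, and containing, for each subset of $S$, either it or its complement. If a finite union of sets is in $U$, one of them is. Every family of subsets in which all finite intersections are nonempty is contained in an ultrafilter. The *principal* ultrafilter at $s$ is the family of sets containing $s$; a nonprincipal ultrafilter contains all cofinite sets.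

Put $v_\lambda=\mathrm{ord}\circ\varphi_\lambda$, extended to $\mathrm{qf}(D)$. Since $D$ is a UFD, the definition of $R$ says:
$$h\in\mathrm{qf}(R)\text{ lies in }R\iff v_{\mathfrak q}(h)\ge0\ \text{ and }\ v_\lambda(h)\ge0\ \text{ for all }\mathfrak q,\lambda , \tag{5.1}$$
where $\mathfrak q$ runs over the height-one primes of $D$. For $0\ne r\in R$ let $\Lambda(r)=\{\lambda:v_\lambda(r)\ge1\}$, and let $Q(r)$ be the finite set of height-one primes of $D$ containing $r$. For a finitely generated ideal $J=(r_1,\dots,r_s)$ of $R$, all $r_i\neq0$, put $\Lambda(J)=\bigcap\Lambda(r_i)$ and $Q(J)=\bigcap Q(r_i)$. All the valuations are $\ge0$ on $R$, so $\Lambda(J)$ is the set of $\lambda$ with $v_\lambda\ge1$ on all of $J$, and similarly for $Q(J)$. Hence both depend only on $J$, and $\Lambda(J+J')=\Lambda(J)\cap\Lambda(J')$, $Q(J+J')=Q(J)\cap Q(J')$.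

For an ultrafilter $U$ on $\Lambda$ put
$$N_U=\{0\}\cup\{0\ne r\in R:\Lambda(r)\in U\}.$$
We have $\Lambda(r+s)\supseteq\Lambda(r)\cap\Lambda(s)$ when $r,s,r+s\ne0$, $\Lambda(rs)=\Lambda(r)\cup\Lambda(s)$ and $\Lambda(1)=\emptyset$. So $N_U$ is a prime ideal of $R$, possibly $0$. In Section 3, if $U$ is nonprincipal, (3.1) shows that for $r\neq 0$ the set $\Lambda(r)$ is cofinite when $r(0)=0$ and finite otherwise, so $N_U=N$. The principal ultrafilter at $n$ gives $p_n=\{r:\mathrm{ord}\,\varphi_n(r)\ge1\}$.

**Proposition 5.1.** (a) If $N_U\ne0$, then $N_U$ is a prime $t$-ideal. (b) Every prime $t$-ideal of $R$ equals some $N_U$ or $\mathfrak q\cap R$ with $\mathfrak q$ a height-one prime of $D$. (c) If $\mathfrak q_1\ne\mathfrak q_2$ are height-one primes of $D$ and $\mathfrak q_1\cap R\ne0$, then $\mathfrak q_1\cap R\not\subseteq\mathfrak q_2$.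

**Step 1: proof of (a).** We repeat the argument for $N$ from Section 3. Let $0\ne J\subseteq N_U$ be finitely generated; then $\Lambda(J)\in U$. Let $\lambda\in\Lambda(J)$. For $r\in J$ we have $u_\lambda r\in D$, $v_\lambda(u_\lambda r)\ge-1+1=0$, and $\varphi_\mu(u_\lambda r)\in O$ for $\mu\ne\lambda$ by (A4). So $u_\lambda J\subseteq R$; in particular $u_\lambda\in\mathrm{qf}(R)$ and $u_\lambda\in J^{-1}$. If $0\ne a\in J_v$, then $a\in R$ and $u_\lambda a\in R$, so $v_\lambda(a)\ge1$. This holds for every $\lambda\in\Lambda(J)$, so $\Lambda(a)\supseteq\Lambda(J)$ and $a\in N_U$.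

**Step 2: a criterion for $c^m\in J_v$.** This step turns set inclusions into membership in $J_v$; it is where (A3) is used. The claim is:
$$\text{if }0\ne c\in R,\ \Lambda(J)\subseteq\Lambda(c),\ Q(J)\subseteq Q(c),\ \text{ then } c^m\in J_v\text{ for all large }m. \tag{5.2}$$
For a valuation $v$ from (5.1) let $v(J)$ be the minimum of $v$ over the generators. If $x\in J^{-1}$, then $v(x)\ge-v(J)$. We have $v_\lambda(J)=0$ for $\lambda\notin\Lambda(J)$ and $v_{\mathfrak q}(J)=0$ for $\mathfrak q\notin Q(J)$. The numbers $v_\lambda(J)$ are bounded by (A3), and $Q(J)$ is finite. Take $m$ at least as large as all $v_\lambda(J)$ and $v_{\mathfrak q}(J)$. Then $v(c^mx)\ge m\,v(c)-v(J)\ge0$ for all $v$: where $v(J)>0$ we have $v(c)\ge1$. By (5.1) $c^mx\in R$ for all $x\in J^{-1}$, that is, $c^m\in J_v$.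

**Step 3: proof of (b).** We show that a prime $t$-ideal $T$ that is none of the listed ideals would contain a product of elements outside it. Choose a nonzero finitely generated $J_0\subseteq T$ with $|Q(J_0)|$ minimal. Then $Q(J)=Q(J_0)$ for all finitely generated $J$ with $J_0\subseteq J\subseteq T$; applying this to $J_0+rR$ with $0\neq r\in T$ shows $T\subseteq\mathfrak q$ for $\mathfrak q\in Q(J_0)$. Let $\mathcal C$ be the (possibly empty) set of ultrafilters containing $\Lambda(J)$ for all finitely generated $0\ne J\subseteq T$. Then $T\subseteq N_U$ for $U\in\mathcal C$.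

Suppose $T$ equals none of these $N_U$ and none of the $\mathfrak q\cap R$ with $\mathfrak q\in Q(J_0)$. Choose $c_U\in N_U\setminus T$ for each $U\in\mathcal C$ and $c_{\mathfrak q}\in(\mathfrak q\cap R)\setminus T$ for each $\mathfrak q\in Q(J_0)$; they are nonzero. Consider the sets
$$\Lambda(J)\setminus\bigl(\Lambda(c_{U_1})\cup\dots\cup\Lambda(c_{U_s})\bigr),\qquad 0\ne J\subseteq T\text{ finitely generated},\ U_i\in\mathcal C,\ s\ge0 .$$
This family is closed under finite intersections. If all its members were nonempty, it would lie in an ultrafilter $U$. With $s=0$ we see $U\in\mathcal C$. With $s=1$, $U_1=U$ we see $\Lambda(c_U)\notin U$, contradicting $c_U\in N_U$. So some member is empty: $\Lambda(J_1)\subseteq\bigcup_i\Lambda(c_{U_i})$ for some $J_1$ and finitely many (possibly zero) $U_i$. Put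
$$c=\prod_ic_{U_i}\prod_{\mathfrak q\in Q(J_0)}c_{\mathfrak q},\qquad J=J_0+J_1 .$$
Then $\Lambda(J)\subseteq\Lambda(J_1)\subseteq\Lambda(c)$ and $Q(J)=Q(J_0)\subseteq Q(c)$. By (5.2), $c^m\in J_v\subseteq T$ for large $m$. But $T$ is prime and contains no factor of $c$, a contradiction.

**Step 4: proof of (c).** We move an element of $\mathfrak q_1\setminus\mathfrak q_2$ into $R$. Take $0\ne f\in\mathfrak q_1\cap R$. If $f\notin\mathfrak q_2$ we are done. Otherwise take $a\in\mathfrak q_1\setminus\mathfrak q_2$ and, by Lemma 4.2(a), $b\in D$ with $h=a-fb\in R$. Since $f\in\mathfrak q_1\cap\mathfrak q_2$, we have $h\in\mathfrak q_1\setminus\mathfrak q_2$. $\square$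

**Corollary 5.2.** The ring $R$ of Section 3 has $t\text{-}\dim R=2$.

*Proof.* Section 3 gives $\ge2$. For the upper bound, the $N_U$ are $N$ and the $p_n$. Since $R/N=k$ and $R/p_n=k$ (via $r\mapsto\varphi_n(r)\bmod t$, which is onto because $k\subseteq R$), they are all maximal ideals. So a chain of prime $t$-ideals contains at most one $N_U$, and by Proposition 5.1(c) at most one $\mathfrak q\cap R$. By (b) its length is at most $2$. $\square$

## 6. Two-dimensional places on $B=R[[X]]$

We return to the setting of Section 4 and describe $B$ by valuations, as (5.1) describes $R$. Each place $\lambda$ now contributes all the primes of the two-dimensional ring $L$.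

Let $\Omega_\Delta$ be the set of height-one primes of the Krull domain $\Delta=D[[X]]$; it contains $X\Delta$. Let $\mathcal P$ be a set of representatives of the prime elements of $L$ up to units, with $X\in\mathcal P$. Put $\Omega_L=\Lambda\times\mathcal P$ and $\Omega=\Omega_\Delta\sqcup\Omega_L$. For $\omega=\mathfrak Q\in\Omega_\Delta$ let $v_\omega=v_{\mathfrak Q}$. For $\omega=(\lambda,\pi)$ let $v_\omega=v_\pi\circ\Phi_\lambda$ on $\mathrm{qf}(B)$; this makes sense because $\Phi_\lambda$ is injective and maps $B$ into $L$, hence $\mathrm{qf}(B)$ into $\mathrm{qf}(L)$. All $v_\omega$ are $\ge0$ on $B$. Since $\Delta$ is a Krull domain and $L$ is a UFD, (4.1) gives: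
$$h\in\mathrm{qf}(B)\text{ lies in }B\iff v_\omega(h)\ge0\text{ for all }\omega\in\Omega. \tag{6.1}$$
For $0\ne f\in B$ put $\Omega(f)=\{\omega\in\Omega:v_\omega(f)>0\}$. For instance $\Omega(X)\cap\Omega_L=\Lambda\times\{X\}$. For $f=u_1u_2$ in the ring of Section 3 (taking $t\in\mathcal P$), $\Omega(f)\cap\Omega_L=\{(n,t):n\ge3\}$.

**Lemma 6.1.** Let $f\in B$ with $f_0\ne0$. Then $\Omega(f)\cap\Omega_\Delta$ is finite and does not contain $X\Delta$, no $(\lambda,X)$ lies in $\Omega(f)$, and there is $\beta(f)\in\mathbb N$ such that for each $\lambda$ the number of prime factors of $\Phi_\lambda(f)$ in $L$, counted with multiplicity, is at most $\beta(f)$.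

*Proof.* The first claim holds because $\Delta$ is a Krull domain and $f\notin X\Delta$. Setting $X=0$ in $\Phi_\lambda(f)$ gives $\varphi_\lambda(f_0)\ne0$. So no prime factor $\pi$ of $\Phi_\lambda(f)$ is associate to $X$. Each $\pi(t,0)$ divides $\varphi_\lambda(f_0)$, so it is nonzero, and it is a nonunit of $O$ because $\pi$ is a nonunit of the local ring $L$. Hence the number of factors is at most $\mathrm{ord}\,\varphi_\lambda(f_0)$, which is bounded in $\lambda$ by (A3). $\square$

**Lemma 6.2.** If $J=(f_1,\dots,f_s)\subseteq B$, all $f_i\neq0$, and $\bigcap\Omega(f_i)=\emptyset$, then $J^{-1}=B=J_v$.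

*Proof.* Let $hJ\subseteq B$. For each $\omega$ some $v_\omega(f_i)=0$, so $v_\omega(h)=v_\omega(hf_i)\ge0$. By (6.1), $h\in B$. $\square$

**Lemma 6.3.** $XB$ is a prime $t$-ideal of height one, and it is the only prime $t$-ideal of $B$ containing $X$. A nonzero prime of $B$ that does not contain $X$ contains some $f$ with $f_0\ne0$.

*Proof.* $B/XB\cong R$ is a domain, so $X$ is a prime element and Lemma 2.3 applies. If $\mathfrak p\subsetneq XB$ is prime, then $X\notin\mathfrak p$, so $\mathfrak p=X\mathfrak p$ and $\mathfrak p\subseteq\bigcap X^nB=0$. For the last statement, write a nonzero element of the prime as $X^nf$ with $f\in B$, $f_0\neq0$; then $f$ lies in the prime. $\square$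

For an ultrafilter $\mathcal U$ on $\Omega_L$ put
$$T_{\mathcal U}=\{0\}\cup\{0\ne f\in B:\Omega(f)\cap\Omega_L\in\mathcal U\}.$$
As for $N_U$, this is a prime ideal of $B$: $\Omega(f+g)\supseteq\Omega(f)\cap\Omega(g)$ when $f,g,f+g\neq0$, $\Omega(fg)=\Omega(f)\cup\Omega(g)$, $\Omega(1)=\emptyset$.

## 7. The primes $T_{\mathcal U}$ have height one

In $R$ the prime $N_U=N$ of Section 3 has a nonzero prime strictly below it. Let us see what a proof of height one would need. Given $0\ne f$ in a prime $T'$ below $N_U$ and another $g\in N_U$, one would like to multiply $f$ by some $b$ that cancels the zeros of $f$ at $U$-many places. Then $h=fb$ would lie outside $N_U$, while $bg^\beta$ would have no poles, and $hg^\beta=f\cdot bg^\beta\in T'$ would force $g\in T'$. For nonprincipal $U$ such a $b$ needs poles at infinitely many places, and by (A2) no element of $D$ has them. In $\Delta$ such elements exist: place the pole belonging to $\lambda$ at $X^{|\lambda|}$ and use Lemma 4.1. The extra factor $X^{|\lambda|}$ does no harm, because the primes to be canceled are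 not associate to $X$.

**Proposition 7.1.** If $T_{\mathcal U}\ne0$ and $X\notin T_{\mathcal U}$, then $T_{\mathcal U}$ has height one.

*Proof.* Let $0\ne T'\subseteq T_{\mathcal U}$ be prime. Since $X\notin T'$, Lemma 6.3 gives $f\in T'$ with $f_0\ne0$; put $\beta=\beta(f)$. Let $0\ne g\in T_{\mathcal U}$. We show $g\in T'$.

**Step 1: one prime per place.** This step selects which zero of $f$ to cancel at each place. The set $S=\Omega(f)\cap\Omega(g)\cap\Omega_L$ is in $\mathcal U$, so it is nonempty. By Lemma 6.1 it contains at most $\beta$ pairs $(\lambda,\pi)$ for each $\lambda$, and $\beta\ge1$. So $S$ is a union of $\beta$ sets, each with at most one pair per $\lambda$, and one of these is in $\mathcal U$. Call it $S_1=\{(\lambda,\pi_\lambda):\lambda\in M\}$, and put $e_\lambda=v_{(\lambda,\pi_\lambda)}(f)\in[1,\beta]$.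

**Step 2: a series with the prescribed poles.** This step constructs $b$. By Lemma 6.1, $\pi_\lambda\ne X$, so $\pi_\lambda(t,0)\ne0$ and $\pi_\lambda$ is a unit of $E[[X]]$. Put
$$c_\lambda=X^{|\lambda|}\pi_\lambda^{-e_\lambda}\ (\lambda\in M),\qquad c_\lambda=0\ (\lambda\notin M).$$
The coefficient of $X^j$ in $c_\lambda$ vanishes when $|\lambda|>j$, that is, for almost all $\lambda$. Lemma 4.1 gives $b\in\Delta$ with $\Phi_\lambda(b)=c_\lambda+l_\lambda$, $l_\lambda\in L$, for all $\lambda$.

**Step 3: $h=fb$ lies in $B$ but not in $T_{\mathcal U}$.** This produces the multiplier outside $T'$. For $\lambda\in M$ put $f'_\lambda=\Phi_\lambda(f)/\pi_\lambda^{e_\lambda}\in L$, which is not divisible by $\pi_\lambda$. Then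
$$\Phi_\lambda(h)=X^{|\lambda|}f'_\lambda+\Phi_\lambda(f)\,l_\lambda\in L .$$
This is not divisible by $\pi_\lambda$, since $\pi_\lambda\nmid X^{|\lambda|}f'_\lambda$ and $\pi_\lambda\mid\Phi_\lambda(f)$. For $\lambda\notin M$, $\Phi_\lambda(h)=\Phi_\lambda(f)l_\lambda\in L$. So $h\in B$. As $S_1\ne\emptyset$, we have $h\ne0$; and $\Omega(h)\cap S_1=\emptyset$ shows $\Omega(h)\cap\Omega_L\notin\mathcal U$, so $h\notin T_{\mathcal U}$.

**Step 4: $bg^\beta\in B$, and the conclusion.** This step brings $g$ into $T'$. For $\lambda\in M$ we have $\pi_\lambda\mid\Phi_\lambda(g)$, since $S_1\subseteq\Omega(g)$, and $\beta\ge e_\lambda$; so $\Phi_\lambda(bg^\beta)=(c_\lambda+l_\lambda)\Phi_\lambda(g)^\beta\in L$. For $\lambda\notin M$ this is clear. So $bg^\beta\in B$, and $hg^\beta=f\cdot bg^\beta\in T'$. Since $h\notin T_{\mathcal U}\supseteq T'$ and $T'$ is prime, $g\in T'$. $\square$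

In the ring of Section 3, let $\mathcal U$ be a nonprincipal ultrafilter on $\Omega_L$ containing $\Lambda\times\{t\}$. For $0\neq r\in N$, (3.1) shows $(n,t)\in\Omega(r)$ for almost all $n$, so $r\in T_{\mathcal U}$. Hence $N\subseteq T_{\mathcal U}\cap R$, with equality because $N$ is maximal. Also $X\notin T_{\mathcal U}$. So $N$, which has a nonzero prime strictly below it, is the contraction of the height-one prime $T_{\mathcal U}$. The element $g$ of Section 3 satisfies $(n,t)\notin\Omega(g)$ for $n\ge3$, so $g\in N[[X]]\setminus T_{\mathcal U}$.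

## 8. Classification of the prime $t$-ideals of $B$

**Proposition 8.1.** Let $T\ne XB$ be a prime $t$-ideal of $B$. Then $X\notin T$ and either

(L) $T=T_{\mathcal U}$ for some ultrafilter $\mathcal U$ on $\Omega_L$, and $T$ has height one; or

(D) $T=\mathfrak Q\cap B$ for some $\mathfrak Q\in\Omega_\Delta$, $\mathfrak Q\ne X\Delta$.

Two distinct prime $t$-ideals of type (D) are incomparable. Consequently $t\text{-}\dim B\le2$, and $t\text{-}\dim B=1$ if no prime $t$-ideal of type (L) is contained in a $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$.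

*Proof.* $X\notin T$ by Lemma 6.3, so $T$ contains some $f$ with $f_0\ne0$.

**Step 1: the case where the zeros over the places meet.** This case leads to type (L). Suppose the sets $\Omega(f)\cap\Omega_L$ $(0\ne f\in T)$ have nonempty finite intersections. Take an ultrafilter $\mathcal U$ on $\Omega_L$ containing all of them; then $T\subseteq T_{\mathcal U}$. Take $f\in T$ with $f_0\ne0$. By Lemma 6.1, $\Omega(f)\cap\Omega_L\in\mathcal U$ is disjoint from $\Lambda\times\{X\}=\Omega(X)\cap\Omega_L$, so $X\notin T_{\mathcal U}$. By Proposition 7.1, $T_{\mathcal U}$ has height one. Since $T\neq0$, $T=T_{\mathcal U}$.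

**Step 2: the remaining case.** This case leads to type (D). Now there is a finitely generated $J=(f_1,\dots,f_s)\subseteq T$, all $f_i\ne0$, with $\bigcap\Omega(f_i)\cap\Omega_L=\emptyset$, and we may add a generator with nonzero constant term. Put $\Omega(J)=\bigcap\Omega(f_i)$; as all $v_\omega$ are $\ge0$ on $B$, it depends only on $J$. By Lemma 6.1 it is a finite subset of $\Omega_\Delta\setminus\{X\Delta\}$. It is nonempty: otherwise Lemma 6.2 gives $B=J_v\subseteq T$. Among such $J$ take one with $|\Omega(J)|$ minimal and write $\Omega(J)=\{\mathfrak Q_1,\dots,\mathfrak Q_l\}$. For $0\ne f\in T$ we have $\Omega(J+fB)=\Omega(J)\cap\Omega(f)$, so minimality gives $\Omega(J)\subseteq\Omega(f)$. Hence $T\subseteq\mathfrak Q_i$ for all $i$.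

Conversely let $0\ne c\in\bigcap_i(\mathfrak Q_i\cap B)$ and $m=\max_i\min_jv_{\mathfrak Q_i}(f_j)$. For $x\in J^{-1}$ we have $v_\omega(x)\ge-\min_jv_\omega(f_j)$, which is $0$ for $\omega\notin\Omega(J)$ and at least $-m$ for $\omega\in\Omega(J)$, where $v_\omega(c)\ge1$. So $c^mx\in B$ by (6.1), hence $c^m\in J_v\subseteq T$ and $c\in T$. Thus $T=\bigcap_i(\mathfrak Q_i\cap B)$. A prime containing a finite intersection of ideals contains one of them, so $T=\mathfrak Q_i\cap B$ for some $i$.

**Step 3: incomparability in type (D).** This is Step 4 of Proposition 5.1 with part (b) of Lemma 4.2. Suppose $\mathfrak Q_1\cap B$ is a prime $t$-ideal of type (D) and $\mathfrak Q_1\cap B\subseteq\mathfrak Q_2$ with $\mathfrak Q_1\ne\mathfrak Q_2$ in $\Omega_\Delta$. Since $X\notin\mathfrak Q_1\cap B$, there is $f\in\mathfrak Q_1\cap B$ with $f_0\ne0$; then $f\in\mathfrak Q_2$ too. Take $a\in\mathfrak Q_1\setminus\mathfrak Q_2$ and, by Lemma 4.2(b), $b\in\Delta$ with $h=a-fb\in B$. Then $h\in(\mathfrak Q_1\cap B)\setminus\mathfrak Q_2$, a contradiction.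

**Step 4: lengths of chains.** This step reads off the dimension. Let $T_1\subsetneq T_2$ be prime $t$-ideals. Then $T_2$ has height at least $2$, so it is neither $XB$ nor of type (L). So $T_2=\mathfrak Q\cap B$ is of type (D). By Lemma 6.3, $T_1\ne XB$: otherwise $T_2$ would contain $X$ and equal $XB$. By Step 3, $T_1$ is not of type (D). So $T_1$ is of type (L), has height one, and $T_1\subseteq\mathfrak Q$. In a chain $T_1\subsetneq T_2\subsetneq T_3$ the prime $T_2$ would have height one by this argument for the pair $T_2\subsetneq T_3$, and height at least $2$ because of $T_1$. So chains have length at most $2$, and length $2$ requires a type (L) prime $t$-ideal inside some $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$. Since $XB$ is a prime $t$-ideal, $t\text{-}\dim B\ge1$. $\square$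

## 9. Fibers of $\Phi_\infty$ and the equality $t\text{-}\dim R[[X]]=1$

From here to the end of the section, $R$ is the ring of Section 3. By Proposition 8.1 we must show that no prime $t$-ideal $T$ of type (L) lies in a $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$. So, given $f\in T$, we want an element $h\in T\setminus\mathfrak Q$, and it is enough that $\Phi_n(h)$ be divisible by $\Phi_n(f)$ for every $n$. We shall take an $a\notin\mathfrak Q$ that is divisible by $f$ in the limit $n\to\infty$, and then correct $a$ by a multiple of $f$, which does not affect membership in $\mathfrak Q$. The existence of $a$ rests on the limit homomorphism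
$$\Phi_\infty:\Delta\to L,$$
the coefficientwise extension of $\varphi_\infty$. It is injective and $k[[X]]$-linear.

We use *Weierstrass division*: if $\pi\in L$ and $\pi(t,0)=t^e\cdot$unit, every element of $L$ is uniquely $q\pi+r$ with $q\in L$ and $r\in\bigoplus_{i<e}t^ik[[X]]$. Thus $L/\pi L$ is free over $k[[X]]$ with basis $1,t,\dots,t^{e-1}$.

**Lemma 9.1.** If $\pi\in L$ is prime and not associate to $X$, then $\Phi_\infty^{-1}(\pi L)$ is contained in no height-one prime of $\Delta$.

**Step 1: two elements of $\Phi_\infty^{-1}(\pi L)$ in separate variables.** These will turn out to be too independent for a common height-one prime. As $X\nmid\pi$ and $\pi$ is a nonunit, $\pi(t,0)=t^e\cdot$unit with $e\ge1$. For $i=1,2$ let $\chi_i(Y)\in k[[X]][Y]$ be the characteristic polynomial of multiplication by $\tau_i$ on the free $k[[X]]$-module $L/\pi L$. It is monic of degree $e$. Modulo $X$ the module becomes $k[[t]]/(t^e)$, on which $\tau_i$ is nilpotent, so $\chi_i\equiv Y^e\pmod X$. By Cayley–Hamilton, $\chi_i(\tau_i)\in\pi L$. Since $\Phi_\infty$ is $k[[X]]$-linear,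 $\Phi_\infty(\chi_i(u_i))=\chi_i(\tau_i)$. So $\chi_1(u_1)$ and $\chi_2(u_2)$, elements of $k[[X]][u_1,u_2]\subseteq\Delta$, lie in $\Phi_\infty^{-1}(\pi L)$.

**Step 2: division by $\chi_1(u_1)$ in $\Delta$.** This step shows that $\chi_2(u_2)$ is a nonzerodivisor modulo $\chi_1(u_1)\Delta$. Let $D'=k[u_2,u_3,\dots]$ and $\Delta'=D'[[X]]$, and write $\chi_1(u_1)=u_1^e+XW$ with $W\in\Delta$. For $d\in D=D'[u_1]$ write uniquely $d=\alpha(d)u_1^e+\rho(d)$ with $\deg_{u_1}\rho(d)<e$. The maps $\alpha,\rho$ are $D'$-linear. Extend them coefficientwise to $\Delta$; the extensions are $\Delta'$-linear, since for $s\in\Delta'$, $a\in\Delta$ the $n$-th coefficient of $\alpha(sa)$ is $\sum_is_i\alpha(a_{n-i})$, and likewise for $\rho$. Each $a\in\Delta$ is uniquely $u_1^eq+r$ with $q\in\Delta$ and $r\in\bigoplus_{i<e}u_1^i\Delta'$, namely $q=\alpha(a)$, $r=\rho(a)$. Hence for $a,q\in\Delta$ and $r\in\bigoplus_{i<e}u_1^i\Delta'$,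
$$a=q\chi_1(u_1)+r\iff a-XWq=u_1^eq+r\iff q=\alpha(a-XWq)\ \text{and}\ r=\rho(a-XWq).$$
If $q\equiv q'\pmod{X^n}$, then $\alpha(a-XWq)\equiv\alpha(a-XWq')\pmod{X^{n+1}}$. So two solutions $q$ of the fixed-point equation agree modulo every $X^n$ and are equal. For existence, the sequence $q_0=0$, $q_{n+1}=\alpha(a-XWq_n)$ satisfies $q_{n+1}\equiv q_n\pmod{X^n}$, so it converges $X$-adically to some $q$ with $q\equiv q_n\pmod{X^n}$. Then $\alpha(a-XWq)\equiv q_{n+1}\equiv q\pmod{X^{n+1}}$ for all $n$, so $q$ solves the equation. There is thus exactly one pair $(q,r)$ for each $a$, which says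
$$\Delta=\chi_1(u_1)\Delta\ \oplus\ \bigoplus_{i<e}u_1^i\Delta'\quad\text{as }\Delta'\text{-modules}.$$
So $\Delta/\chi_1(u_1)\Delta$ is a free module over the domain $\Delta'$. The element $\chi_2(u_2)$ lies in $\Delta'$ and is $\equiv u_2^e\not\equiv0\pmod X$. Hence it is a nonzero element of $\Delta'$ and a nonzerodivisor on this free module.

**Step 3: no common height-one prime.** This step derives the contradiction. Suppose $\chi_1(u_1),\chi_2(u_2)\in\mathfrak Q_1$ with $\mathfrak Q_1$ of height one. Let $\mathfrak Q_1,\dots,\mathfrak Q_l$ be the height-one primes containing $\chi_1(u_1)\ne0$, and $a_i=v_{\mathfrak Q_i}(\chi_1(u_1))$. For $i\ge2$, $\mathfrak Q_i\not\subseteq\mathfrak Q_1$, so we can choose $c\in\prod_{i\ge2}\mathfrak Q_i^{a_i}\setminus\mathfrak Q_1$ (with $c=1$ if $l=1$). Then $v_{\mathfrak Q}(c\,\chi_2(u_2)^{a_1})\ge v_{\mathfrak Q}(\chi_1(u_1))$ for all height-one $\mathfrak Q$: at $\mathfrak Q_1$ because $\chi_2(u_2)\in\mathfrak Q_1$, at $\mathfrak Q_i$ with $i\geq 2$ because of $c$, and elsewhere the right side is $0$. As $\Delta$ is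 a Krull domain, $c\,\chi_2(u_2)^{a_1}\in\chi_1(u_1)\Delta$. By Step 2, $c\in\chi_1(u_1)\Delta\subseteq\mathfrak Q_1$, a contradiction. $\square$

**Proposition 9.2.** For the ring $R$ of Section 3, $t\text{-}\dim R[[X]]=1$.

*Proof.* Suppose $T=T_{\mathcal U}$ is a prime $t$-ideal of type (L) and $T\subseteq\mathfrak Q$ with $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$. As $X\notin T$, there is $f\in T$ with $f_0\ne0$.

**Step 1: an element outside $\mathfrak Q$ divisible by $f$ in the limit.** This step finds $a$. The series $\Phi_\infty(f)\in L$ has nonzero constant term $\varphi_\infty(f_0)$ in $X$, so up to a unit it is a product of finitely many (possibly zero) primes $\pi_i$ of $L$, listed with multiplicity and not associate to $X$. By Lemma 9.1 choose $a_i'\in\Phi_\infty^{-1}(\pi_iL)\setminus\mathfrak Q$ and put $a=\prod a_i'$. Then $a\in\Delta\setminus\mathfrak Q$, and $\Phi_\infty(a)=\Phi_\infty(f)\,l$ with $l\in L$.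

**Step 2: the quotients at the places satisfy Lemma 4.1.** This step transfers divisibility from the limit to the places. Put $c_n=\Phi_n(a)/\Phi_n(f)\in E[[X]]$, which is possible since $\varphi_n(f_0)\ne0$. Fix $j$. For almost all $n$ the variable $u_n$ does not occur in $a_0,\dots,a_j,f_0,\dots,f_j$. For these $n$, $\Phi_n(a)\equiv\Phi_\infty(a)$ and $\Phi_n(f)\equiv\Phi_\infty(f)\pmod{X^{j+1}}$. Since $\Phi_\infty(f)$ is also a unit of $E[[X]]$, we get $c_n\equiv l\pmod{X^{j+1}E[[X]]}$, so $c_{n,j}\in O$. Lemma 4.1 gives $b\in\Delta$ with $\Phi_n(b)-c_n\in L$ for all $n$.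

**Step 3: the corrected element.** This step produces an element of $T\setminus\mathfrak Q$. Put $h=a-fb$. Then
$$\Phi_n(h)=\Phi_n(f)\bigl(c_n-\Phi_n(b)\bigr)\in\Phi_n(f)L\subseteq L\quad\text{for all }n .$$
So $h\in B$. Since $f\in T\subseteq\mathfrak Q$ and $a\notin\mathfrak Q$, we have $h\notin\mathfrak Q$; in particular $h\ne0$. Moreover $\Omega(h)\cap\Omega_L\supseteq\Omega(f)\cap\Omega_L\in\mathcal U$, so $h\in T_{\mathcal U}=T\subseteq\mathfrak Q$, a contradiction.

So no prime $t$-ideal of type (L) lies in a $\mathfrak Q\in\Omega_\Delta\setminus\{X\Delta\}$, and $t\text{-}\dim B=1$ by Proposition 8.1. $\square$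

Corollary 5.2 and Proposition 9.2 together prove **Theorem A**: for $R=\{d\in\mathbb Q[u_1,u_2,\dots]:\varphi_n(d)\in\mathbb Q[[t]]\ \forall n\ge1\}$ we have $t\text{-}\dim R=2>1=t\text{-}\dim R[[X]]$. In particular (2.1) does not hold for every integral domain. $\blacksquare$

## 10. Several limits of places: arbitrary $t\text{-}\dim R$ with $t\text{-}\dim R[[X]]\le2$

The bound $t\text{-}\dim R[[X]]\le2$ holds for every ring in the setting of Section 4. So for Theorem B we need rings in that setting with long chains of primes $N_U$. In Section 3 all nonprincipal ultrafilters gave the same $N$, because the residue of $\varphi_n(r)$ converges to the single value $r(0)$. We now let the residues run through points that become generic in affine spaces of dimensions $0,1,2,\dots$; the corresponding limit primes will form a chain.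

The case $n=2$ is Theorem A. Let $n=m+2$ with $1\le m\le\infty$, let $I=\{j\in\mathbb N:1\le j\le m\}$ ($I=\mathbb N_{\ge1}$ if $m=\infty$), and $k=\mathbb Q$.

**Step 1: the construction.** This step defines the data of Section 4. Let $\Lambda=\bigsqcup_{i\in\{0\}\cup I}\Lambda_i$ with $\Lambda_i=\{(i,n'):n'\ge1\}$, with any injection $|\cdot|:\Lambda\to\mathbb N$, and
$$D=k[\,y_j\ (j\in I),\ u_\lambda\ (\lambda\in\Lambda)\,],$$
a UFD. As in Section 3 choose $\eta_j,\tau_\lambda\in tk[[t]]$ $(j\in I,\lambda\in\Lambda)$, all together algebraically independent over $k$, with $\mathrm{ord}\,\tau_\lambda=1$. Enumerate the nonzero polynomials in $k[y_j:j\in I]$ as $G_1,G_2,\dots$. For $\lambda\in\Lambda_i$ choose a point $\gamma_\lambda=(\gamma_{\lambda,1},\dots,\gamma_{\lambda,i})\in k^i$ with $G_s(\gamma_\lambda)\ne0$ for all $s\le|\lambda|$ such that $G_s\in k[y_1,\dots,y_i]$. This is possible because a product of finitely many nonzero polynomials has a nonzero value over the infinite field $k$. For $g\in k[y_1,\dots,y_r]$ and $\lambda\in\Lambda_i$ with $i\ge r$,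 write $g(\gamma_\lambda)=g(\gamma_{\lambda,1},\dots,\gamma_{\lambda,r})$. Then
$$\text{for }0\ne g\in k[y_1,\dots,y_r]:\quad g(\gamma_\lambda)\ne0\ \text{ for almost all }\lambda\in\bigsqcup_{i\ge r}\Lambda_i , \tag{10.1}$$
because $g=G_s$ for some $s$, and every $\lambda$ in that union with $|\lambda|\ge s$ works. For $\lambda\in\Lambda_i$ define
$$\varphi_\lambda(y_j)=\gamma_{\lambda,j}+\eta_j\ (j\le i),\quad\varphi_\lambda(y_j)=\eta_j\ (j>i),\quad\varphi_\lambda(u_\mu)=\tau_\mu\ (\mu\ne\lambda),\quad\varphi_\lambda(u_\lambda)=\tau_\lambda^{-1}.$$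

**Step 2: axioms (A1), (A2), (A4).** The images of the variables under $\varphi_\lambda$ are algebraically independent over $k$, because the $\eta_j,\tau_\mu$ are and $\gamma_{\lambda,j}\in k$. So (A1) holds. (A4) is clear. If $u_\lambda$ does not occur in $d$, then $\varphi_\lambda(d)\in O$, so (A2) holds.

**Step 3: generic versions of the $\varphi_\lambda$.** This step prepares (A3) by replacing the points $\gamma_\lambda$ with variables. For $i\in\{0\}\cup I$ let $\psi_i:D\to k[y_1,\dots,y_i][[t]]$ be the $k$-algebra homomorphism with $y_j\mapsto y_j+\eta_j$ $(j\le i)$, $y_j\mapsto\eta_j$ $(j>i)$, $u_\mu\mapsto\tau_\mu$. We claim that $\psi_i$ is injective. Let $F=k(y_1,\dots,y_i)$.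

First, elements $e_1,\dots,e_s\in k((t))$ that are linearly independent over $k$ remain so over $F$ in $F((t))$. Suppose $\sum_pg_pe_p=0$ with $g_p\in F$. Write $g_p=\sum_bg_{pb}\,b$ with $g_{pb}\in k$ and $b$ running through a finite $k$-linearly independent subset of $F$. Comparing coefficients of each power of $t$ gives $\sum_pg_{pb}e_p=0$ for each $b$, so all $g_{pb}=0$. Applied to monomials in the $\eta$'s and $\tau$'s, this shows that the $\eta$'s and $\tau$'s are algebraically independent over $F$. So $y_1,\dots,y_i$, the $\eta$'s and the $\tau$'s are jointly algebraically independent over $k$. The invertible substitution $y_j\mapsto y_j+\eta_j$ $(j\le i)$ preserves this, so the elements $y_j+\eta_j$ $(j\le i)$, $\eta_j$ $(j>i)$ and $\tau_\mu$ are algebraically independent. This is the claim.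

**Step 4: axiom (A3).** This completes the verification. If $\lambda\in\Lambda_i$ and $u_\lambda$ does not occur in $d$, then $\varphi_\lambda(d)$ arises from $\psi_i(d)$ by evaluating its coefficients at $y=\gamma_\lambda$. Let $0\ne d\in D$, and choose a finite $r\in\{0\}\cup I$ such that $d$ involves only $y_j$ with $j\le r$. For $i\le r$ write $\psi_i(d)=t^{s_i}(w_i+\cdots)$ with $0\ne w_i\in k[y_1,\dots,y_i]$ and dots of positive degree in $t$. For $i\ge r$ we have $\psi_i(d)=\psi_r(d)$. Apply (10.1) to $w_i$ on $\Lambda_i$ for the finitely many $i<r$, and to $w_r$ on $\bigsqcup_{i\ge r}\Lambda_i$. The result is $\mathrm{ord}\,\varphi_\lambda(d)\in\{s_0,\dots,s_r\}$ for almost all $\lambda\in\Lambda$. For the finitely many exceptions the order is finite because $\varphi_\lambda$ is injective. So (A3) holds.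

Define $R$ by Section 4. Proposition 8.1 gives $t\text{-}\dim R[[X]]\le2$.

**Step 5: a chain of limit primes.** This step gives the lower bound for $t\text{-}\dim R$. For $\lambda\ne\mu$ we have $u_\lambda u_\mu\in R$: its image has order $0$ at $\lambda$ and $\mu$, and $2$ elsewhere. For $r\in R$ let $r_i\in k[y_1,\dots,y_i]$ be obtained by setting all $u_\mu=0$ and $y_j=0$ for $j>i$. If $\lambda\in\Lambda_i$ and $u_\lambda$ does not occur in $r$, the residue of $\varphi_\lambda(r)$ modulo $t$ is $r_i(\gamma_\lambda)$. Let $U$ be a nonprincipal ultrafilter with $\Lambda_i\in U$, and let $0\neq r\in R$. If $r_i=0$, then $\Lambda(r)$ contains almost all of $\Lambda_i$. If $r_i\ne0$, then by (10.1) $\Lambda(r)$ contains only finitely many elements of $\Lambda_i$. Hence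
$$N_U=N_i:=\{r\in R:r_i=0\}.$$
If $r_{i+1}=0$, then setting $y_{i+1}=0$ gives $r_i=0$; so $N_{i+1}\subseteq N_i$. The element $y_{i+1}$ lies in $R$, since $\varphi_\lambda(y_{i+1})\in O$ for all $\lambda$, and it is in $N_i\setminus N_{i+1}$. The $N_i$ are nonzero since $u_\lambda u_\mu\in N_i$ for $\lambda\ne\mu$. By Proposition 5.1(a) they are prime $t$-ideals, and
$$N_0\supsetneq N_1\supsetneq N_2\supsetneq\cdots .$$
If $m=\infty$, this gives $t\text{-}\dim R=\infty$.

If $m<\infty$, fix $\lambda$. The prime $u_\lambda D\cap R$ contains $u_\lambda u_\mu$ $(\mu\neq\lambda)$, so it is nonzero. It lies in $N_m$, since setting all $u$'s to $0$ kills $u_\lambda D$. It does not contain $u_\mu u_\nu\in N_m$ for distinct $\mu,\nu$ different from $\lambda$. By Lemma 2.4 there is a prime $t$-ideal strictly below $N_m$, so $t\text{-}\dim R\ge(m+1)+1=n$.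

**Step 6: the upper bound for finite $m$.** This step shows that no chain is longer. Every ultrafilter on $\Lambda$ contains exactly one of the finitely many sets $\Lambda_0,\dots,\Lambda_m$, so it is principal or it is nonprincipal with $N_U=N_i$ for some $i$. By Proposition 5.1(b) the prime $t$-ideals of $R$ are among $N_0,\dots,N_m$, the ideals $p_\lambda=\{r\in R:\mathrm{ord}\,\varphi_\lambda(r)\ge1\}$, and the ideals $\mathfrak q\cap R$. The $p_\lambda$ are maximal since $R/p_\lambda=k$. Also $N_i\not\subseteq p_\lambda$, because $u_\lambda u_\mu\in N_i\setminus p_\lambda$ for $\mu\ne\lambda$. By Proposition 5.1(c), a chain contains at most one ideal $\mathfrak q\cap R$. In a chain containing some $p_\lambda$, this maximal ideal is on top and no $N_i$ or other $p_\mu$ lies below it, so the chain has length at most $2$. Any other chain has length at most $(m+1)+1$. Hence $t\text{-}\dim R=m+2=n$.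

So for every $n\in\{3,4,\dots\}\cup\{\infty\}$ the ring $R$ has $t\text{-}\dim R=n$ and $t\text{-}\dim R[[X]]\le2$, and Theorem A covers $n=2$. Since $t\text{-}\dim R$ takes arbitrarily large values, and the value $\infty$, while $t\text{-}\dim R[[X]]$ stays at most $2$, no function of $t\text{-}\dim R[[X]]$ bounds $t\text{-}\dim R$. This proves **Theorem B**. $\blacksquare$
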